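\title{Ptolemy's inequality and the length of medians in Busemann $G$-spaces}

\begin{abstract}
We prove that in a $G$-space in the sense of Busemann the ptolemaic inequality $xw\cdot yz\le xy\cdot zw+xz\cdot yw$ implies the median inequality $xy^2+xz^2\ge 2\,xm^2+\frac12\,yz^2$ for every midpoint $m$ of $y$ and $z$. Together with the known converse, this shows that the two conditions are equivalent for $G$-spaces. The proof finds, by the Baire category theorem, a dense set of points $p$ at which all distance functions are differentiable along all lines through $p$. At such a point the space has a euclidean tangent space, and an inversion argument shows that the logarithm map at $p$ does not increase distances.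
\end{abstract}

\section{Two inequalities for four points}\label{sec:intro}

\subsection*{The question}
We write $xy$ for the distance between points $x,y$ of a metric space $M$, or $d(x,y)$ when the points have longer names; $xy^2$ means $(xy)^2$. The space $M$ is \emph{ptolemaic} if
\begin{equation}\tag{P}\label{eq:P}
xw\cdot yz\le xy\cdot zw+xz\cdot yw\qquad\text{for all }x,y,z,w\in M .
\end{equation}
Four points can be split into two pairs in three ways, and each splitting gives one of the products in \eqref{eq:P}. Since \eqref{eq:P} is required for every ordering of the points, it says that the three products satisfy the triangle inequalities: each is at most the sum of the other two, and at least the absolute value of their difference. By ``\eqref{eq:P} for $x,y,z,w$'' we mean any of these inequalities.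

A \emph{midpoint} of $y$ and $z$ is a point $m$ with $ym=mz=\frac12\,yz$. The space $M$ satisfies the \emph{median inequality} if
\begin{equation}\tag{M}\label{eq:M}
xy^2+xz^2\ge 2\,xm^2+\tfrac12\,yz^2
\end{equation}
for all $x,y,z\in M$ and every midpoint $m$ of $y$ and $z$. In an inner product space, with $m=\frac12(y+z)$ translated to the origin, \eqref{eq:M} holds with equality: it is the parallelogram law $\|x-y\|^2+\|x+y\|^2=2\|x\|^2+2\|y\|^2$. (There is no other midpoint: if $x$ is one, the equality gives $xm=0$.) So \eqref{eq:M} says that no median of a triangle in $M$ is longer than the corresponding median of the euclidean triangle with the same side lengths. In complete convex metric spaces, \eqref{eq:M} is equivalent to the same comparison for all points of a side,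
\[
xm^2\le\lambda\,xy^2+(1-\lambda)\,xz^2-\lambda(1-\lambda)\,yz^2,\qquad \lambda=mz/yz,
\]
for all $x,y,z$ with $y\ne z$ and every point $m$ of a segment joining $y$ and $z$. With equality in place of inequality, this is Blumenthal's euclidean four-point property.

A \emph{$G$-space} in the sense of Busemann is a metric space $M$ with the following four properties.
\begin{itemize}
\item[(G1)] \emph{Finite compactness.} Bounded closed sets are compact.
\item[(G2)] \emph{Menger convexity.} For any two distinct points $x,z$ there is a point $y\ne x,z$ with $xy+yz=xz$.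
\item[(G3)] \emph{Local prolongability.} Each point $p$ has a radius $\rho_p>0$ such that any two distinct points $x,y$ in the open ball $S(p,\rho_p)$ admit a point $z\ne y$ with $xy+yz=xz$.
\item[(G4)] \emph{Uniqueness of prolongation.} If $x\ne y$, $z_1,z_2\ne y$, $xy+yz_1=xz_1$, $xy+yz_2=xz_2$ and $yz_1=yz_2$, then $z_1=z_2$.
\end{itemize}
It is known that in a $G$-space \eqref{eq:M} implies \eqref{eq:P}. The problem, posed in \cite{hilbert}, is whether the converse holds, that is, whether \eqref{eq:M} characterizes the ptolemaic $G$-spaces. The answer is yes.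

\begin{theorem}\label{thm:main}
Let $M$ be a $G$-space in which \eqref{eq:P} holds for all quadruples of points. Then \eqref{eq:M} holds for all $x,y,z\in M$ and every midpoint $m$ of $y$ and $z$.
\end{theorem}

Combined with the known implication, which we use nowhere else, this gives the following.

\begin{corollary}\label{cor:equiv}
For $G$-spaces, conditions \eqref{eq:P} and \eqref{eq:M} are equivalent.
\end{corollary}

\subsection*{Test cases}
In a real normed space, \eqref{eq:M} with $x=0$ and $m=\frac12(y+z)$ reads $\|y+z\|^2+\|y-z\|^2\le2\|y\|^2+2\|z\|^2$. Substituting $y+z$ and $y-z$ for $y$ and $z$ gives the reverse inequality, so the parallelogram law holds. By the Jordan--von Neumann theorem, a norm that satisfies the parallelogram law for all pairs of vectors comes from an inner product. By a theorem of Schoenberg \cite{schoenberg}, proved below as Theorem~\ref{thm:schoenberg}, \eqref{eq:P} also forces the norm to come from an inner product, and inner product spaces are ptolemaic (Section~\ref{sec:idea}). So among normed spaces each of the two conditions singles out the inner product spaces.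

A circle of length $4$ with the arc length metric is a $G$-space in which both conditions fail. For four equally spaced points $y,m,z,x$, in this cyclic order, the three products are $4,1,1$; and $m$ is a midpoint of $y$ and $z$ with $xy^2+xz^2=2<10=2\,xm^2+\frac12\,yz^2$.

These cases suggest the positive answer. But \eqref{eq:M} cannot be obtained from \eqref{eq:P} on the four points that occur in it. For a midpoint $m$, \eqref{eq:P} for $x,y,z,m$ gives $xm\le\frac12(xy+xz)$, which after squaring becomes
\[
xy^2+xz^2\ge 2\,xm^2+\tfrac12\,(xy-xz)^2 .
\]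
This is \eqref{eq:M} with $|xy-xz|$ in place of $yz\ge|xy-xz|$, and for $xy=xz$ the last term is lost entirely. The loss is real.

\begin{example}\label{ex:four}
Let $M=\{x,y,z,m\}$ with $ym=mz=1$ and $yz=xy=xz=xm=2$. The three products are $xy\cdot zm=2$, $xz\cdot ym=2$, $xm\cdot yz=4$, and a quadruple with a repeated point has products of the form $\alpha,\alpha,0$; so $M$ is ptolemaic. But $xy^2+xz^2=8<10=2\,xm^2+\frac12\,yz^2$. The space satisfies (G1), it satisfies (G3) with $\rho_p=1$, and it satisfies (G4) because the only equality in a triangle inequality for three distinct points is $ym+mz=yz$. Only (G2) fails.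
\end{example}

So (G2) cannot be omitted from Theorem~\ref{thm:main}, and a proof has to apply \eqref{eq:P} to further points. Ours applies it to points infinitely close to $m$.

\section{The idea: inversion at the midpoint}\label{sec:idea}

\subsection*{A model computation}
Let $p$ be a midpoint of $y$ and $z$ in a ptolemaic space $M$, and put $l=py=pz>0$ and $r=px>0$. Suppose that $M$ looks like the euclidean plane to first order at $p$, in the following sense. To each unit vector $v\in\mathbb R^2$ there corresponds a distance-preserving curve $v(t)$, $t\ge0$, with $v(0)=p$; each point $a\ne p$ lies on one such curve, given by a unit vector $\xi_a$; we have $\xi_z=-\xi_y$; and the \emph{first variation formula}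
\begin{equation}\label{eq:model}
d(a,v(t))=pa-t\langle\xi_a,v\rangle+o(t)\qquad(t\downarrow0)
\end{equation}
holds. (In $\mathbb R^2$ with $p=0$ it follows from $|a-tv|^2=|a|^2-2t\langle a,v\rangle+t^2$.) Nothing is assumed about distances between points away from $p$.

Take the case $\xi_y=(1,0)$, $\xi_z=(-1,0)$, $\xi_x=(0,1)$. Let $q=v(t)$ with $v=(\cos\varphi,\sin\varphi)$. Then \eqref{eq:P} for $x,y,p,q$ and \eqref{eq:model} give
\[
xy\cdot t\ge|px\cdot qy-py\cdot qx|=|r(l-t\cos\varphi)-l(r-t\sin\varphi)|+o(t)=t\,|l\sin\varphi-r\cos\varphi|+o(t).
\]
The terms $rl$ cancel, so we may divide by $t$ and let $t\downarrow0$. The choice $v=(-r,l)/\sqrt{r^2+l^2}$ gives $xy\ge\sqrt{r^2+l^2}$. With $z$ in place of $y$ we have $qz=l+t\cos\varphi+o(t)$, hence $xz\ge|l\sin\varphi+r\cos\varphi|$, and $v=(r,l)/\sqrt{r^2+l^2}$ gives $xz\ge\sqrt{r^2+l^2}$. Therefore $xy^2+xz^2\ge2r^2+2l^2=2\,xp^2+\frac12\,yz^2$, which is \eqref{eq:M}.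

The optimal direction $(-r,l)$ for $xy$ is orthogonal to the center $(l/2,r/2)$ of the circle through $(0,0)$, $(l,0)$, $(0,r)$, so it is tangent to this circle at the origin (Figure~\ref{fig:model}). Inversion explains why a circle through $p$ appears.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw (1,0.6) circle (1.166);
\draw (-2,0) -- (2,0);
\draw (0,0) -- (0,1.2);
\draw[dashed] (0,1.2) -- (2,0);
\draw[->,thick] (0,0) -- (-0.514,0.857) node[left] {$v$};
\fill (0,0) circle (0.04) node[below left] {$p$};
\fill (2,0) circle (0.04) node[below right] {$y$};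
\fill (-2,0) circle (0.04) node[below] {$z$};
\fill (0,1.2) circle (0.04) node[above left] {$x$};
\end{tikzpicture}
\caption{The model computation drawn in the euclidean plane, with $py=pz=l$, $px=r$ and a right angle at $p$. An auxiliary point $q$ leaves $p$ in the direction $v$ tangent to the circle through $p,x,y$. In the limit $q\to p$, Ptolemy's inequality for $x,y,p,q$ bounds the distance $xy$ (dashed) from below by $\sqrt{r^2+l^2}$.}
\label{fig:model}
\end{figure}

\subsection*{Inversion}
Fix $p\in M$ and put $\sigma_p(a,b)=ab/(pa\cdot pb)$ for $a,b\ne p$. Dividing \eqref{eq:P} with $w=p$ by $px\cdot py\cdot pz$ turns it into the triangle inequality $\sigma_p(y,z)\le\sigma_p(x,y)+\sigma_p(x,z)$. So $M$ is ptolemaic exactly when every ``inverted distance'' $\sigma_p$ satisfies the triangle inequality. In an inner product space let $\iota(a)=a/\|a\|^2$ for $a\ne0$. Then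
\begin{equation}\label{eq:inversion}
\|\iota(a)-\iota(b)\|^2=\frac1{\|a\|^2}+\frac1{\|b\|^2}-\frac{2\langle a,b\rangle}{\|a\|^2\|b\|^2}=\frac{\|a-b\|^2}{\|a\|^2\|b\|^2},
\end{equation}
so $\sigma_0(a,b)=\|\iota(a)-\iota(b)\|$, and inner product spaces are ptolemaic.

In these terms the model computation is the inequality $|\sigma_p(a,q)-\sigma_p(b,q)|\le\sigma_p(a,b)$ in the limit $q=v(t)\to p$, where $q$ goes to infinity for $\sigma_p$. By \eqref{eq:model}, $\sigma_p(a,q)=1/t-\langle\xi_a/pa,v\rangle+o(1)$. The divergent terms $1/t$ cancel, and what remains compares $\sigma_p(a,b)$ with the inverted vectors $\xi_a/pa=\iota(pa\cdot\xi_a)$ and $\xi_b/pb$; the best $v$ points along their difference. Identity \eqref{eq:inversion} then converts the comparison into one between $ab$ and $\|pa\cdot\xi_a-pb\cdot\xi_b\|$.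

\subsection*{Plan of the proof}
A $G$-space comes with no tangent vectors and no first variation formula, so the hypotheses of the model have to be proved, with an inner product space in place of $\mathbb R^2$. We prove them for a dense set of points $p$, which suffices because \eqref{eq:M} is a closed condition. Inequality \eqref{eq:P} enters four times. It makes distance functions convex along segments, so that every segment extends to a line (Section~\ref{sec:lines}) and directional derivatives exist. It controls these derivatives in two ways (Lemmas~\ref{lem:inv} and~\ref{lem:detect}); this control lets the Baire category theorem produce points at which all the derivatives are two-sided (Section~\ref{sec:regular}), and at such points the directions generate a normed space $V$ (Section~\ref{sec:tangent}). Finally, \eqref{eq:P} passes to $V$, so that $V$ is an inner product space (Section~\ref{sec:euclid}). Section~\ref{sec:proof} carries out the inversion argument.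

\section{Segments and lines}\label{sec:lines}

From now on $M$ is a ptolemaic $G$-space with at least two points; for a one-point space \eqref{eq:M} is trivial. We write $f_a(x)=ax$ for the distance function from $a$; it is $1$-Lipschitz. By (G1), $M$ is complete (a Cauchy sequence lies in a compact ball) and separable (it is a countable union of compact balls). A \emph{geodesic} is a distance-preserving map of an interval into $M$, a \emph{segment} is a geodesic on a compact interval, or its image, and a \emph{line} is a geodesic $\mathbb R\to M$. A map $c$ of an interval into $M$ is \emph{locally geodesic} if every point of the interval has a neighborhood on which $c$ preserves distances.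

We use the following facts about a real function $g$ on an interval $I$.
\begin{itemize}
\item[(C1)] If $g$ is convex and $t_0\in I$, then $(g(t_0+t)-g(t_0))/t$ is nondecreasing in $t\ne0$. Hence the one-sided derivatives $g'_-(t_0)\le g'_+(t_0)$ exist at interior points. They are equal except at countably many points.
\item[(C2)] If $g$ is continuous and convex in a neighborhood of each point, then $g$ is convex. Otherwise, for some $s<u$ in $I$, the difference $h$ of $g$ and its chord over $[s,u]$ has a positive maximum; at the smallest maximum point $t\in(s,u)$ we get $h(t)\le\frac12(h(t-\varepsilon)+h(t+\varepsilon))<h(t)$ for small $\varepsilon>0$.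
\end{itemize}
We also use that a $1$-Lipschitz map $c\colon E\to M$, with $\{0,L\}\subset E\subset[0,L]$ and $d(c(0),c(L))=L$, preserves distances, because $L\le s+d(c(s),c(t))+(L-t)$ for $s\le t$ in $E$. In particular, if $xy+yz=xz$, then a segment from $x$ to $y$ followed by a segment from $y$ to $z$ is a segment.

\begin{lemma}\label{lem:segments}
Any two points of $M$ are joined by a segment.
\end{lemma}

\begin{proof}
Only (G1) and (G2) are used. Let $x\ne z$ and $l=xz$. We first find a midpoint, by approaching the middle as closely as possible from both sides. By (G1) there is a point $y_1$ that maximizes $xy$ among the points $y$ with $xy+yz=l$ and $xy\le l/2$ (the point $x$ is admissible), and then a point $y_2$ that minimizes $xy$ among the points $y$ with $y_1y+yz=y_1z$ and $xy\ge l/2$ (the point $z$ is admissible). If $y_1w+wz=y_1z$, then $xy_1+y_1w+wz=l$, and the triangle inequality forces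
\begin{equation}\label{eq:between}
xw=xy_1+y_1w,\qquad xw+wz=l .
\end{equation}
Suppose $y_1\ne y_2$. By (G2) there is $w\ne y_1,y_2$ with $y_1w+wy_2=y_1y_2$. Then $y_1w+wz\le y_1w+wy_2+y_2z=y_1z$, so $y_1w+wz=y_1z$, and \eqref{eq:between}, applied to $w$ and to $y_2$, gives $xy_1<xw<xy_1+y_1y_2=xy_2$. If $xw\le l/2$ this contradicts the choice of $y_1$, and if $xw\ge l/2$ it contradicts the choice of $y_2$. So $y_1=y_2$, and this point is a midpoint of $x$ and $z$.

Taking midpoints repeatedly, we obtain a map $c$ from the numbers $kl/2^n\in[0,l]$ to $M$ with $c(0)=x$, $c(l)=z$ and $d\big(c(kl/2^n),c((k+1)l/2^n)\big)=l/2^n$. It is $1$-Lipschitz, so it extends by completeness to a $1$-Lipschitz map on $[0,l]$, which is a segment.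
\end{proof}

In particular $M$ has no isolated points.

\begin{lemma}\label{lem:convex}
For every $a\in M$ and every geodesic $c$, the function $f_a\circ c$ is convex.
\end{lemma}

\begin{proof}
Let $s<t<u$ and $y=c(s)$, $m=c(t)$, $z=c(u)$. By \eqref{eq:P} for $a,y,z,m$ we have $am\cdot yz\le ay\cdot mz+az\cdot ym$, that is, $(u-s)f_a(c(t))\le(u-t)f_a(c(s))+(t-s)f_a(c(u))$.
\end{proof}

Axiom (G3) prolongs only short segments, and only by a small amount. On a circle the prolongations eventually stop being geodesics. Convexity excludes this.

\begin{lemma}\label{lem:local}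
A locally geodesic map $c\colon[0,L]\to M$ is a geodesic.
\end{lemma}

\begin{proof}
By compactness, $[0,L]$ can be cut into finitely many intervals on each of which $c$ preserves distances, so $c$ is $1$-Lipschitz. Fix $s\in[0,L)$ and let $g(t)=d(c(s),c(s+t))$ for $0\le t\le L-s$. By Lemma~\ref{lem:convex} and (C2), $g$ is convex. We have $g(0)=0$ and $g(t)=t$ for small $t$, so $g(t)\ge t$ for all $t$ by (C1); and $g(t)\le t$ because $c$ is $1$-Lipschitz.
\end{proof}

\begin{proposition}\label{prop:lines}
Let $x\ne y$ be points of $M$.
\begin{itemize}
\item[(a)] Every segment from $x$ to $y$ extends to a line.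
\item[(b)] There is exactly one line $\gamma_{x,y}$ with $\gamma_{x,y}(0)=x$ and $\gamma_{x,y}(xy)=y$.
\item[(c)] If $xy+yz=xz$, then $z=\gamma_{x,y}(xz)$.
\item[(d)] If $x_i\to x$, $y_i\to y$ and $t_i\to t$, then $\gamma_{x_i,y_i}(t_i)\to\gamma_{x,y}(t)$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Choose $x'\ne y$ on the segment with $x'\in S(y,\rho_y)$. By (G3) there is $z\ne y$ with $x'y+yz=x'z$, so the part of the segment from $x'$ to $y$, followed by a segment from $y$ to $z$, is a geodesic. Then the whole segment from $x$ to $y$, followed by the one from $y$ to $z$, is locally geodesic, hence a geodesic by Lemma~\ref{lem:local}. So every geodesic on a compact nondegenerate interval extends properly to the right and, by reversal, to the left.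

By Zorn's lemma the given segment has a maximal geodesic extension $c\colon I\to M$. Suppose $\beta=\sup I<\infty$. By completeness $c$ has a limit at $\beta$, and the extension by this limit preserves distances; so $\beta\in I$ by maximality. Take $\alpha<\beta$ in $I$ and extend $c|_{[\alpha,\beta]}$ to a geodesic on $[\alpha,\beta+\varepsilon]$. The resulting map on $I\cup[\beta,\beta+\varepsilon]$ is locally geodesic, hence geodesic on every compact subinterval, hence geodesic. This contradicts maximality. Reversing the parameter excludes $\inf I>-\infty$, so $I=\mathbb R$.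

(b) Existence follows from Lemma~\ref{lem:segments} and (a). Let $\gamma,\gamma'$ be two such lines, $L=xy$, $0<t\le L$, $m=\gamma(t)$, $m'=\gamma'(t)$, and $x'=\gamma(-1)$, so that $x'x+xy=x'y$. Then $x'm'\ge x'y-m'y=x'x+xm'$, hence $x'x+xm'=x'm'$; also $x'x+xm=x'm$ and $xm=xm'=t$. Both $m$ and $m'$ prolong the pair $x',x$ by the amount $t$, so $m=m'$ by (G4). For $t>L$ the points $\gamma(t),\gamma'(t)$ prolong the pair $x,y$ by the same amount, and for $t<0$ they prolong the pair $y,x$ by the same amount; in both cases they coincide by (G4).

(c) If $z=y$ there is nothing to prove. Otherwise $z$ and $\gamma_{x,y}(xz)$ both prolong the pair $x,y$ by the amount $xz-xy>0$, and (G4) applies.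

(d) The lines $\gamma_i=\gamma_{x_i,y_i}$ are $1$-Lipschitz, and by (G1) their values on each bounded interval lie in a compact set. By the Arzel\`a--Ascoli theorem every subsequence of $(\gamma_i)$ has a subsequence that converges uniformly on bounded intervals. Its limit $\gamma$ preserves distances, $\gamma(0)=x$, and $\gamma(xy)=\lim\gamma_i(x_iy_i)=y$; so $\gamma=\gamma_{x,y}$ by (b). Hence $\gamma_i(t)\to\gamma_{x,y}(t)$, and $d(\gamma_i(t_i),\gamma_i(t))=|t_i-t|\to0$.
\end{proof}

For $p\in M$ let $\Sigma_p$ be the set of lines $v$ with $v(0)=p$; its elements are the \emph{directions} at $p$. By Proposition~\ref{prop:lines}(b), $v\mapsto v(1)$ is a bijection of $\Sigma_p$ onto the compact set $\{z:pz=1\}$, with $v=\gamma_{p,v(1)}$, and we give $\Sigma_p$ the topology of this set. The direction \emph{opposite} to $v$ is $(-v)(t)=v(-t)$, and for $z\ne p$ the direction of $z$ is $\xi_z=\gamma_{p,z}$. By Proposition~\ref{prop:lines}(d), $v_i\to v$ implies $v_i(t)\to v(t)$ for all $t\in\mathbb R$, and the maps $v\mapsto-v$ and $z\mapsto\xi_z$ are continuous. Opposite directions exist because of (G3); at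 an endpoint of the interval $[0,1]$ there is none. They are unique because of (G4).

\section{Directional derivatives of distance functions}\label{sec:deriv}

Fix $p\in M$. For $v\in\Sigma_p$ and $a\in M$ the function $f_a\circ v$ is convex and $1$-Lipschitz, so by (C1) the one-sided derivative
\[
D_vf_a=\lim_{t\downarrow0}\frac{f_a(v(t))-f_a(p)}t=\inf_{t>0}\frac{f_a(v(t))-f_a(p)}t\in[-1,1]
\]
exists. We need to know how it depends on $a$ and on $v$. The dependence on $a$ is governed by the limit of \eqref{eq:P} from the model computation, which needs no hypothesis on $p$.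

\begin{lemma}\label{lem:inv}
For $v\in\Sigma_p$ and $a,b\in M$,
\begin{equation}\label{eq:inv}
|\,pa\cdot D_vf_b-pb\cdot D_vf_a\,|\le ab .
\end{equation}
The map $a\mapsto D_vf_a$ is continuous on $M\setminus\{p\}$.
\end{lemma}

\begin{proof}
By \eqref{eq:P} for $a,b,p,v(t)$ we have $|pa\cdot f_b(v(t))-pb\cdot f_a(v(t))|\le ab\cdot t$ for $t>0$. Since $pa\cdot f_b(p)=pb\cdot f_a(p)$, the left side equals $|pa\,(f_b(v(t))-f_b(p))-pb\,(f_a(v(t))-f_a(p))|$. Divide by $t$ and let $t\downarrow0$. For continuity, write $pa\,(D_vf_b-D_vf_a)=(pa\cdot D_vf_b-pb\cdot D_vf_a)+(pb-pa)D_vf_a$, which gives $|D_vf_b-D_vf_a|\le2\,ab/pa$ for $a\ne p$.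
\end{proof}

Derivatives of distance functions bound small distances from below, since $xy\ge f_b(x)-f_b(y)$. To bound them from above we need a function $f_b$ for which this inequality is almost an equality. For given $x_i\ne y_i$ equality holds when $b=b_i$ lies on the line from $x_i$ through $y_i$, beyond $y_i$; but we have derivatives only for a fixed $b$. Replacing $b_i$ by a limit $b$ through the triangle inequality costs an error $2\,bb_i$, which may be much larger than $x_iy_i$. Inequality \eqref{eq:P} reduces the error to the order $bb_i\cdot x_iy_i$.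

\begin{lemma}\label{lem:detect}
Let $x_i\ne y_i$ with $x_i\to p$ and $y_i\to p$. After passing to a subsequence, there are a point $b$ with $pb=1$ and numbers $\eta_i\to0$ such that
\[
f_b(x_i)-f_b(y_i)\ge(1-\eta_i)\,x_iy_i .
\]
\end{lemma}

\begin{proof}
Let $\delta_i=x_iy_i$; then $\delta_i\to0$, and we may assume $\delta_i<1$. Let $b_i=\gamma_{x_i,y_i}(1)$, so that $b_ix_i=1$ and $b_iy_i=1-\delta_i$. By (G1) we may assume $b_i\to b$, and then $pb=1$. Put $\Delta_i=f_b(x_i)-f_b(y_i)$. By \eqref{eq:P} for $b_i,b,x_i,y_i$,
\[
bb_i\cdot\delta_i\ge b_ix_i\cdot by_i-b_iy_i\cdot bx_i=by_i-(1-\delta_i)(by_i+\Delta_i)=\delta_i\cdot by_i-(1-\delta_i)\Delta_i .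
\]
Hence $\Delta_i/\delta_i\ge(by_i-bb_i)/(1-\delta_i)$, and the right side tends to $pb=1$.
\end{proof}

As an infimum of continuous functions, $v\mapsto D_vf_a$ is upper semicontinuous. Continuity requires more than the convergence $v_i(t)\to v(t)$: nearby directions must stay close at small scales \emph{relative to the scale}.

\begin{lemma}\label{lem:scale}
If $v_i\to v$ in $\Sigma_p$, $\lambda_i>0$ and $\lambda_i\to0$, then $d(v_i(\lambda_i),v(\lambda_i))/\lambda_i\to0$. For every $a\in M$ the map $v\mapsto D_vf_a$ is continuous on $\Sigma_p$.
\end{lemma}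

\begin{proof}
Let $x_i=v_i(\lambda_i)$ and $y_i=v(\lambda_i)$; both tend to $p$. Suppose that $x_iy_i\ge\varepsilon\lambda_i$ along a subsequence, with $\varepsilon>0$. Pass to a further subsequence with $b$ and $\eta_i<1$ as in Lemma~\ref{lem:detect}. Fix $\tau>0$. For $\lambda_i\le\tau$, (C1) applied to $f_b\circ v_i$ and to $f_b\circ v$ gives
\[
f_b(x_i)\le f_b(p)+\lambda_i\,\frac{f_b(v_i(\tau))-f_b(p)}\tau,\qquad f_b(y_i)\ge f_b(p)+\lambda_iD_vf_b .
\]
Subtracting and dividing by $\lambda_i$, we get
\[
(1-\eta_i)\,\varepsilon\le\frac{f_b(v_i(\tau))-f_b(p)}\tau-D_vf_b .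
\]
As $i\to\infty$ this becomes $\varepsilon\le(f_b(v(\tau))-f_b(p))/\tau-D_vf_b$, and the right side tends to $0$ as $\tau\downarrow0$. This contradiction proves the first claim.

For the second, let $v_i\to v$ and choose $0<\lambda_i<1/i$ such that $Q_i=(f_a(v_i(\lambda_i))-f_a(p))/\lambda_i$ differs from $D_{v_i}f_a$ by less than $1/i$. The quotient $(f_a(v(\lambda_i))-f_a(p))/\lambda_i$ tends to $D_vf_a$ and differs from $Q_i$ by at most $d(v_i(\lambda_i),v(\lambda_i))/\lambda_i\to0$. Hence $D_{v_i}f_a\to D_vf_a$.
\end{proof}

\section{Regular points are dense}\label{sec:regular}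

The first variation formula \eqref{eq:model} makes the derivative of $f_a$ an odd function of the direction. This oddness is the property that we can obtain at many points, and it will be enough to recover the whole formula.

\begin{definition}\label{def:regular}
A point $p\in M$ is \emph{regular} if
\begin{equation}\label{eq:regular}
D_vf_a+D_{-v}f_a=0\qquad\text{for all }v\in\Sigma_p\text{ and all }a\in M\setminus\{p\}.
\end{equation}
\end{definition}

For $g=f_a\circ v$ we have $D_vf_a+D_{-v}f_a=g'_+(0)-g'_-(0)$, so $p$ is regular when every $f_a$, $a\ne p$, is differentiable at $p$ along every line through $p$. The value $a=p$ has to be excluded, since $f_p(v(t))=|t|$. To see what failure looks like, glue three half-lines at their endpoints to a point $p$, let $a$ lie on the first and let $v$ run along the other two: then $f_a(v(t))=pa+|t|$. (This space violates (G4).)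

On a given line and for a given $a$, (C1) gives differentiability off a countable set. A regular point, however, must serve all lines through it and all $a$ at once. By the continuity in Lemmas~\ref{lem:inv} and~\ref{lem:scale} it suffices to handle a countable dense set of points $a$ and a dense set of directions, and for this we apply twice the Baire category theorem: in a complete metric space, a countable intersection of dense open sets is dense. To treat base point and direction together, we encode a direction at $p$ by a second point $z$.

\begin{proposition}\label{prop:dense}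
The regular points are dense in $M$.
\end{proposition}

\begin{proof}
For $a\in M$ and $p\ne z$ let $v=\gamma_{p,z}\in\Sigma_p$ and
\[
\kappa_a(p,z)=D_vf_a+D_{-v}f_a=\inf_{t>0}\frac{f_a(v(t))+f_a(v(-t))-2f_a(p)}t\ge0 .
\]
Here the quotient is the sum of the difference quotients for $v$ and for $-v$, so it is nondecreasing in $t$, and it is nonnegative by convexity of $f_a\circ v$. For $n\ge1$ let
\[
O_{a,n}=\{(p,z)\in M\times M:\ p\ne z,\ \kappa_a(p,z)<1/n\}.
\]

\emph{$O_{a,n}$ is open.} It is the union over $t>0$ of the sets where $p\ne z$ and the quotient is less than $1/n$, and for fixed $t$ the quotient is continuous in $(p,z)$ by Proposition~\ref{prop:lines}(d).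

\emph{$O_{a,n}$ is dense.} Since $M$ has no isolated points, the pairs with $p\ne z$ are dense in $M\times M$, and it suffices to approximate such a pair. Let $v=\gamma_{p,z}$. By (C1) there are arbitrarily small $t_0\in(0,pz)$ at which $f_a\circ v$ is differentiable. By Proposition~\ref{prop:lines}(b), $\gamma_{v(t_0),z}(t)=v(t_0+t)$, so $\kappa_a(v(t_0),z)=0$ and $(v(t_0),z)\in O_{a,n}$.

\emph{Choice of base points.} Let $A\subset M$ be countable and dense, and let $U_1,U_2,\dots$ be nonempty open sets that form a base of the topology of $M$. For $a\in A$ and $n,k\ge1$ let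
\[
W_{a,n,k}=\{p\in M:\ (p,z)\in O_{a,n}\text{ for some }z\in U_k\}.
\]
This set is open, as the projection of the open set $O_{a,n}\cap(M\times U_k)$. It is dense, because $O_{a,n}$ meets $U\times U_k$ for every nonempty open $U\subset M$. By the Baire theorem the intersection $P$ of all $W_{a,n,k}$ is dense in $M$. We show that each $p\in P$ is regular.

\emph{A dense set of directions.} Fix $p\in P$. For $a\in A$ and $n\ge1$ the set $\{z:(p,z)\in O_{a,n}\}$ is open and meets every $U_k$, so it is dense. By the Baire theorem the intersection of these sets,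
\[
G=\{z\ne p:\ \kappa_a(p,z)=0\text{ for all }a\in A\},
\]
is dense in $M$.

\emph{All $a$ and all directions.} The set $A\setminus\{p\}$ is dense in the open set $M\setminus\{p\}$, so by Lemma~\ref{lem:inv}, $\kappa_a(p,z)=0$ for all $z\in G$ and all $a\ne p$. Given $v\in\Sigma_p$, choose $z_i\in G$ with $z_i\to v(1)$. Then $\xi_{z_i}\to v$ and $-\xi_{z_i}\to-v$, and Lemma~\ref{lem:scale} gives $D_vf_a+D_{-v}f_a=\lim\kappa_a(p,z_i)=0$ for $a\ne p$.
\end{proof}

\section{The tangent space at a regular point}\label{sec:tangent}

In this section and the next, $p$ is a fixed regular point. Regularity turns inequalities into equalities. If $\varphi\le\psi$ with equality at $p$, then $D_v\varphi\le D_v\psi$ for all $v$; if both sides are odd in $v$, the inequality for $-v$ is the reverse one. According to \eqref{eq:model}, $-D_vf_a$ should be the cosine of the angle between $\xi_a$ and $v$. We first show that it depends on $a$ only through $\xi_a$.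

\begin{lemma}\label{lem:B}
For $\xi,v\in\Sigma_p$ the number $B(\xi,v)=-D_vf_{\xi(s)}$ does not depend on $s>0$. Moreover $|B|\le1$, $B(\xi,\xi)=1$, and $B(\xi,-v)=-B(\xi,v)=B(-\xi,v)$.
\end{lemma}

\begin{proof}
Let $0<s<s'$. The triangle inequality gives $f_{\xi(s')}\le f_{\xi(s)}+(s'-s)$, with equality at $p$. Hence $D_vf_{\xi(s')}\le D_vf_{\xi(s)}$ and $D_{-v}f_{\xi(s')}\le D_{-v}f_{\xi(s)}$, and by \eqref{eq:regular} the second inequality is the reverse of the first. The bound $|B|\le1$ holds for all directional derivatives, $B(\xi,\xi)=1$ because $f_{\xi(1)}(\xi(t))=1-t$ for $t\le1$, and $B(\xi,-v)=-B(\xi,v)$ is \eqref{eq:regular}. Finally $f_{\xi(1)}+f_{\xi(-1)}\ge2$ with equality at $p$, and $\xi(-1)=(-\xi)(1)$, so $B(\xi,v)+B(-\xi,v)\le0$ for all $v$. Replacing $v$ by $-v$ gives the reverse inequality.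
\end{proof}

We want to show that $B$ is an inner product of unit vectors, but at this point we know neither that $B$ is symmetric nor how to add directions. So we place the directions in a ready-made normed space. Let $\ell^\infty(\Sigma_p)$ be the space of bounded real functions on $\Sigma_p$ with the norm $\|y\|=\sup_\xi|y(\xi)|$. A point $x\in M$ has the ``coordinates'' $1-f_{\xi(1)}(x)$, $\xi\in\Sigma_p$, which vanish at $p$, and we represent a direction $v$ by the derivatives of all coordinates along $v$:
\[
e_v=B(\cdot,v)\in\ell^\infty(\Sigma_p),\qquad V=\{se_v:\ v\in\Sigma_p,\ s\ge0\}.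
\]
By Lemma~\ref{lem:B}, $\|e_v\|=e_v(v)=1$ and $e_{-v}=-e_v$; the elements of $V$ of norm $1$ are exactly the $e_v$; and every $y\in V$ is an odd function, $y(-\xi)=-y(\xi)$. By the definition of $B$, for $\xi,v\in\Sigma_p$ and $s\ge0$,
\begin{equation}\label{eq:expand}
f_{\xi(1)}(v(\lambda s))=1-\lambda s\,e_v(\xi)+o(\lambda)\qquad(\lambda\downarrow0).
\end{equation}
The next lemma says that $V$ is what one sees when $M$ is magnified at $p$.

\begin{lemma}\label{lem:blowup}
For $v,w\in\Sigma_p$ and $s,t\ge0$,
\[
\lim_{\lambda\downarrow0}\frac{d(v(\lambda s),w(\lambda t))}\lambda=\|se_v-te_w\| .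
\]
\end{lemma}

\begin{proof}
Each $f_{\xi(1)}$ is $1$-Lipschitz, so by \eqref{eq:expand} the lower limit is at least $|se_v(\xi)-te_w(\xi)|$ for every $\xi$, hence at least $\|se_v-te_w\|$. Let $\lambda_i\downarrow0$ realize the upper limit, which we may assume to be positive, and put $x_i=v(\lambda_is)$, $y_i=w(\lambda_it)$. Then $x_i\ne y_i$ for large $i$. Lemma~\ref{lem:detect} gives a subsequence, a point $b=\xi(1)$ with $\xi\in\Sigma_p$, and $\eta_i\to0$ such that, by \eqref{eq:expand},
\[
(1-\eta_i)\,x_iy_i\le f_b(x_i)-f_b(y_i)=\lambda_i\big(te_w(\xi)-se_v(\xi)\big)+o(\lambda_i)\le\lambda_i\|se_v-te_w\|+o(\lambda_i).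
\]
So the upper limit is at most $\|se_v-te_w\|$.
\end{proof}

Addition in $V$ comes from midpoints in $M$. Convexity bounds the coordinates of a midpoint on one side, and oddness in $\xi$ supplies the other side.

\begin{lemma}\label{lem:linear}
$V$ is a linear subspace of $\ell^\infty(\Sigma_p)$.
\end{lemma}

\begin{proof}
$V$ is closed under real multiples because $e_{-v}=-e_v$. Let $se_v,te_w\in V$. Take $\lambda_i\downarrow0$, put $x_i=v(\lambda_is)$ and $y_i=w(\lambda_it)$, and let $m_i$ be the midpoint of a segment from $x_i$ to $y_i$. Let $\rho_i=pm_i/\lambda_i$; convexity of $f_p$ along the segment gives $\rho_i\le\frac12(s+t)$. Write $m_i=u_i(\lambda_i\rho_i)$ with $u_i\in\Sigma_p$ (arbitrary if $m_i=p$). Since $\Sigma_p$ is compact, we may assume $\rho_i\to\rho$ and $u_i\to u$. Then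
\[
d(m_i,u(\lambda_i\rho))\le|\rho_i-\rho|\,\lambda_i+d(u_i(\lambda_i\rho),u(\lambda_i\rho))=o(\lambda_i),
\]
where the last distance is $o(\lambda_i)$ by Lemma~\ref{lem:scale} if $\rho>0$ and is $0$ if $\rho=0$. By \eqref{eq:expand}, $f_{\xi(1)}(m_i)=1-\lambda_i\rho\,e_u(\xi)+o(\lambda_i)$ for every $\xi\in\Sigma_p$. Insert this and \eqref{eq:expand} for $x_i$ and $y_i$ into the convexity inequality $f_{\xi(1)}(m_i)\le\frac12\big(f_{\xi(1)}(x_i)+f_{\xi(1)}(y_i)\big)$, subtract $1$, divide by $-\lambda_i$ and let $i\to\infty$:
\[
\rho\,e_u(\xi)\ge\tfrac12\big(se_v(\xi)+te_w(\xi)\big)\qquad\text{for all }\xi\in\Sigma_p .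
\]
Both sides are odd in $\xi$, so equality holds, and $se_v+te_w=2\rho\,e_u\in V$.
\end{proof}

\section{The tangent space is euclidean}\label{sec:euclid}

Inequality \eqref{eq:P} is homogeneous in the distances, so it survives magnification, and the problem for $V$ is the normed case of Section~\ref{sec:intro}. We include a proof of the theorem needed there.

\begin{theorem}[Schoenberg \cite{schoenberg}]\label{thm:schoenberg}
A ptolemaic real normed space is an inner product space.
\end{theorem}

\begin{proof}
The parallelogram law involves two vectors at a time and holds for linearly dependent vectors. By the Jordan--von Neumann theorem it therefore suffices to show that the norm $\|\cdot\|$ of a two-dimensional ptolemaic space $W$ is euclidean. By \eqref{eq:P} for $u,w,-u,-w$,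
\begin{equation}\label{eq:rhombus}
4\le\|u+w\|^2+\|u-w\|^2\qquad\text{if }\|u\|=\|w\|=1 .
\end{equation}
For a euclidean norm this is an equality. We compare $\|\cdot\|$ with the euclidean norm of a largest inscribed ellipse and show that the points of contact fill the whole ellipse.

Let $K$ be the closed unit ball of $W$ and $D$ the closed unit disc of $(\mathbb R^2,|\cdot|)$. The linear maps $T\colon\mathbb R^2\to W$ with $T(D)\subset K$ form a compact set that contains invertible maps. Choose $T$ in this set with $|\det T|$ maximal, relative to a fixed basis of $W$, and identify $W$ with $\mathbb R^2$ through $T$. Then $D\subset K$, that is, $\|\cdot\|\le|\cdot|$, and every linear map $S$ of $\mathbb R^2$ with $S(D)\subset K$ has $|\det S|\le1$. Let $C=\{x:|x|=\|x\|=1\}$, a closed subset of the unit circle $S^1$ with $C=-C$.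

\emph{$C$ contains two independent vectors.} Otherwise, after a rotation, $C\subset\{\pm(1,0)\}$, and we can enlarge the disc by shrinking it slightly in the first coordinate and stretching it more in the second. Let $S(x_1,x_2)=((1-\eta)x_1,(1+2\eta)x_2)$ with $0<\eta\le\frac27$; then $\det S=1+\eta(1-2\eta)>1$. Let $x=(\cos\varphi,\sin\varphi)$. We have
\[
|Sx|^2=(1-\eta)^2+(6\eta+3\eta^2)\sin^2\varphi .
\]
If $\sin^2\varphi\le\frac14$, then $(6\eta+3\eta^2)\sin^2\varphi\le\frac32\eta+\frac34\eta^2\le2\eta-\eta^2$, where the last inequality is equivalent to $\eta\le\frac27$; so $|Sx|\le1$ and $Sx\in D\subset K$. The points $x\in S^1$ with $\sin^2\varphi\ge\frac14$ form a compact set disjoint from $C$, so $\|x\|\le1-c$ on it for some $c>0$, and $\|Sx\|\le\|x\|+|Sx-x|\le1-c+2\eta$. For $\eta\le c/2$ we get $S(S^1)\subset K$, hence $S(D)\subset K$ by convexity of $K$, contradicting $\det S>1$.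

\emph{$C=S^1$.} Let $u,w\in C$ with $u\ne\pm w$. By \eqref{eq:rhombus},
\[
4\le\|u+w\|^2+\|u-w\|^2\le|u+w|^2+|u-w|^2=4 ,
\]
so $\|u+w\|=|u+w|$, and $(u+w)/|u+w|$, the midpoint of the shorter arc from $u$ to $w$, belongs to $C$. Now $C$ contains points $\pm u_0,\pm w_0$ with $u_0,w_0$ independent, and they cut $S^1$ into four arcs of length less than $\pi$. A component of $S^1\setminus C$ would be an open arc inside one of them, with distinct, non-antipodal endpoints in $C$; its midpoint would lie in $C$, which is absurd. So $C=S^1$ and $\|\cdot\|=|\cdot|$.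
\end{proof}

\begin{proposition}[First variation formula]\label{prop:variation}
The norm of $V$ comes from an inner product $\langle\cdot,\cdot\rangle$, and $\langle e_\xi,e_v\rangle=B(\xi,v)$ for $\xi,v\in\Sigma_p$. Consequently $D_vf_a=-\langle e_{\xi_a},e_v\rangle$ for all $a\ne p$ and $v\in\Sigma_p$.
\end{proposition}

\begin{proof}
Given four vectors $s_je_{v_j}\in V$, apply \eqref{eq:P} to the points $v_j(\lambda s_j)$, divide by $\lambda^2$ and let $\lambda\downarrow0$. By Lemma~\ref{lem:blowup} the four vectors satisfy \eqref{eq:P}. So the normed space $V$ of Lemma~\ref{lem:linear} is ptolemaic, and Theorem~\ref{thm:schoenberg} applies.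

Fix $\xi$. Evaluation $\ell(y)=y(\xi)$ is a linear functional on $V$ with $|\ell(y)|\le\|y\|$ and $\ell(e_\xi)=1$. If $\langle y,e_\xi\rangle=0$, then for all $t\in\mathbb R$
\[
1+t\,\ell(y)=\ell(e_\xi+ty)\le\sqrt{1+t^2\|y\|^2}\le1+\tfrac12t^2\|y\|^2 ,
\]
and letting $t\to0$ from both sides gives $\ell(y)=0$. Splitting a vector into a multiple of $e_\xi$ and an orthogonal part, we get $\ell=\langle e_\xi,\cdot\rangle$, so $\langle e_\xi,e_v\rangle=e_v(\xi)=B(\xi,v)$. For $a\ne p$ we have $a=\xi_a(pa)$, so $D_vf_a=-B(\xi_a,v)$ by Lemma~\ref{lem:B}.
\end{proof}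

\section{The logarithm map and the median inequality}\label{sec:proof}

The hypotheses of the model computation now hold at every regular point $p$, with $V$ in place of $\mathbb R^2$. Define $\log_p\colon M\to V$ by $\log_pp=0$ and $\log_pz=pz\cdot e_{\xi_z}$ for $z\ne p$.

\begin{proposition}\label{prop:log}
Let $p$ be a regular point. Then $\|\log_pa\|=pa$ and $\|\log_pa-\log_pb\|\le ab$ for all $a,b\in M$.
\end{proposition}

\begin{proof}
The first claim holds because $\|e_v\|=1$, and it implies the second if $a=p$ or $b=p$. Let $a,b\ne p$, and let $\iota$ be the inversion of $V\setminus\{0\}$ from \eqref{eq:inversion}. Then $\iota(\log_pa)=e_{\xi_a}/pa$, so Proposition~\ref{prop:variation} gives $D_vf_a/pa=-\langle\iota(\log_pa),e_v\rangle$, and the same holds for $b$. Dividing \eqref{eq:inv} by $pa\cdot pb$, we obtain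
\[
|\langle\iota(\log_pa)-\iota(\log_pb),e_v\rangle|\le\frac{ab}{pa\cdot pb}\qquad\text{for all }v\in\Sigma_p .
\]
Every unit vector of $V$ is some $e_v$, and $\|y\|=\langle y,y/\|y\|\rangle$ for $y\ne0$. Hence $\|\iota(\log_pa)-\iota(\log_pb)\|\le ab/(pa\cdot pb)$. By \eqref{eq:inversion} the left side equals $\|\log_pa-\log_pb\|/(pa\cdot pb)$.
\end{proof}

The map $\log_p$ preserves the distances from $p$ and does not increase the others. This is the right direction for \eqref{eq:M} with $m=p$: the right side consists of distances measured from $p$, since $yz=2\,py$, and the left side can only decrease under $\log_p$.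

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $x,y,z\in M$ and let $m$ be a midpoint of $y$ and $z$. If $y=z$, then $m=y$ and \eqref{eq:M} is an equality. Let $y\ne z$ and $l=\frac12\,yz>0$. By Proposition~\ref{prop:lines}(c), which rests on (G4), $z=\gamma_{y,m}(2l)$.

\emph{Case 1: $m=p$ is regular.} Let $v=\xi_y\in\Sigma_p$, so that $y=v(l)$. The line $t\mapsto v(l-t)$ passes through $y$ at $t=0$ and through $p$ at $t=l$, so it is $\gamma_{y,p}$, and $z=v(-l)$. Thus $\xi_z=-v$, $\log_py=le_v$ and $\log_pz=-le_v$. By Proposition~\ref{prop:log} and the parallelogram law in $V$,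
\[
xy^2+xz^2\ge\|\log_px-le_v\|^2+\|\log_px+le_v\|^2=2\,xp^2+2l^2=2\,xp^2+\tfrac12\,yz^2 .
\]

\emph{Case 2: $m$ is arbitrary.} We move $m$ to a nearby regular point, keep $y$, and move $z$ so that the new point is again a midpoint. By Proposition~\ref{prop:dense} there are regular points $q_i\to m$, and $q_i\ne y$ for large $i$ because $m\ne y$. Let $z_i=\gamma_{y,q_i}(2\,yq_i)$. Then $q_i$ is a midpoint of $y$ and $z_i$, so Case~1 gives
\[
xy^2+xz_i^2\ge2\,xq_i^2+\tfrac12\,yz_i^2 .
\]
By Proposition~\ref{prop:lines}(d), $z_i\to\gamma_{y,m}(2l)=z$. Letting $i\to\infty$ we obtain \eqref{eq:M}.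
\end{proof}

\begin{thebibliography}{9}

\bibitem{hilbert}
\emph{The ptolemaic inequality in Hilbert geometries},
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak pjm\%2F1102992501\allowbreak\&isResultClick=True}.

\bibitem{schoenberg}
Schoenberg, Proc. Amer. Math. Soc. \textbf{3} (1952), 961--964.

\end{thebibliography}
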